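\title{Purely unrectifiable analytic sets in the plane are uniformly purely unrectifiable}

\begin{abstract}
A planar set is purely unrectifiable if it meets every rectifiable curve in a set of length zero. It is uniformly purely unrectifiable if it has open neighborhoods in which all curves that move within a given cone of directions spend uniformly little time. We prove that the two notions coincide for analytic sets, in particular for $G_\delta$ sets. Let $C_L(A)$ be the supremum of the times that $L$-Lipschitz graphs spend in $A$, and let $C_L^*$ be its outer regularization by open sets. The proof is a capacitability argument for $C_L^*$. This function is not continuous along increasing unions, but it becomes so if the slope $L$ is allowed to grow slightly; the tool is an absorption lemma that holds in every dimension. We also show that the loss in the slope cannot be avoided, that the uniformly purely unrectifiable sets are exactly the subsets of purely unrectifiable $G_\delta$ sets, and that under the continuum hypothesis the two notions differ for arbitrary sets.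
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection*{Two notions of unrectifiability}

Throughout, $\lambda$ is Lebesgue measure on $\mathbb R$ and $\mathcal H^1$ is one-dimensional Hausdorff measure in $\mathbb R^2$, an outer measure defined on all sets. A \emph{rectifiable curve} is the image of a Lipschitz map $[0,1]\to\mathbb R^2$. A set $N\subset\mathbb R^2$ is \emph{purely unrectifiable} if $\mathcal H^1(N\cap\Gamma)=0$ for every rectifiable curve $\Gamma$. For a closed arc $\Theta$ of the unit circle, a \emph{$\Theta$-curve} is a Lipschitz map $\gamma:[0,1]\to\mathbb R^2$ with $\gamma'(t)\in\Theta$ for almost every $t$.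

\begin{definition}\label{def:upu}
Let $0<\eta<\pi$. A set $N\subset\mathbb R^2$ satisfies $(U_\eta)$ if for every closed arc $\Theta$ of the unit circle of length $\eta$ and every $\varepsilon>0$ there is an open set $G\supset N$ such that $\lambda(\gamma^{-1}(G))<\varepsilon$ for every $\Theta$-curve $\gamma$. The set $N$ is \emph{uniformly purely unrectifiable} if it satisfies $(U_\eta)$ for some $\eta\in(0,\pi)$.
\end{definition}

A $\Theta$-curve has unit speed, and it cannot turn back: if $e$ is the midpoint of $\Theta$, then
\begin{equation}\label{eq:forward}
\langle\gamma(t)-\gamma(s),e\rangle\ge (t-s)\cos(\eta/2)\qquad(0\le s\le t\le 1).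
\end{equation}
This is the role of the bound $\eta<\pi$. If $\Theta$ contained two opposite directions, a $\Theta$-curve could run back and forth along a short segment inside any nonempty open set, and only $N=\emptyset$ would qualify.

The two notions differ by the order of two quantifiers. Let $N$ be purely unrectifiable and fix one $\Theta$-curve $\gamma$. By \eqref{eq:forward} the inverse of $\gamma$ is Lipschitz on the image, so $\gamma^{-1}(N)$ is null and lies in a relatively open set $U\subset[0,1]$ with $\lambda(U)<\varepsilon$. The open set $G=\mathbb R^2\setminus\gamma([0,1]\setminus U)$ contains $N$ and has $\gamma^{-1}(G)\subset U$. So pure unrectifiability provides a good open set for each curve, and $(U_\eta)$ asks for one open set that serves all $\Theta$-curves at once.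

We take the following facts as known.
\begin{enumerate}
\item[(F1)] Every uniformly purely unrectifiable set is purely unrectifiable.
\item[(F2)] Fixing $\eta$ as any number in $(0,\pi)$ gives an equivalent definition.
\item[(F3)] A set $N\subset\mathbb R^2$ is uniformly purely unrectifiable if and only if there is a real-valued Lipschitz function on $\mathbb R^2$ that has no directional derivative at any point of $N$.
\end{enumerate}
The following question is stated as open in \cite{LipNondiff}: \emph{do the two notions coincide for $G_\delta$ sets; that is, is every purely unrectifiable $G_\delta$ subset of $\mathbb R^2$ uniformly purely unrectifiable?}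

For a compact set the quantifiers can be exchanged by a compactness argument in the space of curves (Lemma~\ref{lem:compact}, with the reduction of Section~\ref{sec:plane}). Condition $(U_\eta)$ passes to countable unions: take the union of open sets chosen for $\varepsilon 2^{-i}$. So the answer is positive for $\sigma$-compact sets, which suggests a positive answer for other simply defined sets. But $G_\delta$ sets do not reduce to this case. Let $\{p_i:i\ge1\}$ be dense in the plane, let $G_k$ be the union of the open discs with center $p_i$ and radius $2^{-i}/k$, and let $N=\bigcap_kG_k$. By \eqref{eq:forward} a $\Theta$-curve spends time at most $2r/\cos(\eta/2)$ in a disc of radius $r$, hence time at most $2/(k\cos(\eta/2))$ in $G_k$. So $N$ satisfies $(U_\eta)$ and is purely unrectifiable by (F1). It is a dense $G_\delta$ set, while a compact purely unrectifiable set has empty interior; by the Baire category theorem $N$ is not covered by countably many such sets.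

\subsection*{The answer}

\begin{theorem}\label{thm:main}
Every analytic purely unrectifiable set $N\subset\mathbb R^2$ is uniformly purely unrectifiable; indeed it satisfies $(U_\eta)$ for every $\eta\in(0,\pi)$. Hence pure and uniform pure unrectifiability coincide for analytic sets, in particular for Borel sets and for $G_\delta$ sets.
\end{theorem}

Analytic sets are recalled in Section~\ref{sec:basic}. With (F3) we obtain the following.

\begin{corollary}\label{cor:lip}
For every purely unrectifiable analytic set $N\subset\mathbb R^2$ there is a real-valued Lipschitz function on $\mathbb R^2$ with no directional derivative at any point of $N$.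
\end{corollary}

The class $G_\delta$ is the decisive one, and some assumption on $N$ is needed.

\begin{theorem}\label{thm:class}
\begin{enumerate}
\item[(a)] For an arbitrary set $N\subset\mathbb R^2$ the following are equivalent: $N$ is uniformly purely unrectifiable; $N$ is contained in a purely unrectifiable $G_\delta$ set; $N$ is contained in a purely unrectifiable analytic set.
\item[(b)] Assuming the continuum hypothesis, there is a (non-analytic) purely unrectifiable subset of $\mathbb R^2$ that is not uniformly purely unrectifiable.
\end{enumerate}
\end{theorem}

\subsection*{A quantitative form}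

After a rotation that takes the midpoint of $\Theta$ to $(1,0)$, a $\Theta$-curve runs along the graph of a Lipschitz function with constant $\tan(\eta/2)$, and time along the curve is comparable to length on the horizontal axis. We therefore study graphs, and the dimension of the target plays no role. Let $d\ge1$, $Q=[0,1]^d$ and $X=[0,1]\times Q\subset\mathbb R^{1+d}$, with Euclidean norms; for subsets of $X$, open means relatively open. For $L>0$ let $\mathcal L_L$ be the set of $L$-Lipschitz maps $f:[0,1]\to Q$. For $E\subset X$ write
\[
\{f\in E\}=\{t\in[0,1]:(t,f(t))\in E\},\qquad \lambda_f(E)=\lambda\{f\in E\},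
\]
the latter when $\{f\in E\}$ is measurable, which is the case for analytic $E$. We call $\lambda_f(E)$ the time that $f$ spends in $E$. For analytic $A\subset X$, respectively arbitrary $A\subset X$, put
\[
C_L(A)=\sup_{f\in\mathcal L_L}\lambda_f(A),\qquad
C_L^*(A)=\inf\{C_L(G):\ A\subset G\subset X,\ G\text{ open}\}.
\]
Thus $C_L(A)=0$ says that each graph misses $A$ up to a null set, and $C_L^*(A)=0$ is the uniform version.

\begin{theorem}\label{thm:quant}
If $A\subset X$ is analytic and $0<L<L'$, then
\[
C_L(A)\le C^*_L(A)\le \sup\{C_{L'}(K):K\subset A\text{ compact}\}\le C_{L'}(A).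
\]
Hence $C_L^*(A)=C_L(A)$ for all but countably many $L$.
\end{theorem}

\begin{proposition}\label{prop:sharp}
In Theorem~\ref{thm:quant} one cannot take $L'=L$: for $d=1$ there is a $\sigma$-compact set $A\subset X$ with $C_1(A)\le\frac38<\frac12\le C_1^*(A)$.
\end{proposition}

The loss in the slope costs nothing in Theorem~\ref{thm:main}, because a purely unrectifiable set is null on graphs of every slope. Section~\ref{sec:cap} reduces Theorem~\ref{thm:quant} to a statement on increasing unions, Section~\ref{sec:abs} reduces that statement to the absorption lemma, and Section~\ref{sec:proofabs} proves the lemma. Sections~\ref{sec:plane} and~\ref{sec:arb} return to the plane.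

\section{Analytic sets, elementary properties and compact sets}\label{sec:basic}

Give $\mathbb N^{\mathbb N}$ the product of the discrete topologies, so that $s^{(k)}\to s$ means that for each $i$ we have $s^{(k)}_i=s_i$ for all large $k$. A subset of a Euclidean space is \emph{analytic} if it is empty or equal to $\varphi(\mathbb N^{\mathbb N})$ for a continuous map $\varphi$. We use these textbook facts. Every Borel set is analytic; for a nonempty $G_\delta$ set this holds because it is a Polish space and every nonempty Polish space is a continuous image of $\mathbb N^{\mathbb N}$. Countable unions and countable intersections of analytic sets are analytic, and so are their preimages under continuous maps defined on closed sets. Analytic subsets of $\mathbb R$ are Lebesgue measurable. In particular $\{f\in A\}$, the preimage of $A$ under $t\mapsto(t,f(t))$, is measurable for analytic $A$.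

The following properties come directly from the definitions.
\begin{enumerate}
\item[(P1)] $C_L(A)$ and $C_L^*(A)$ lie in $[0,1]$ and are nondecreasing in $A$ and in $L$. Moreover $C_L(A)\le C_L^*(A)$ for analytic $A$, with equality for open $A$.
\item[(P2)] If $A_1\subset A_2\subset\cdots$ are analytic, then $C_L(\bigcup_nA_n)=\sup_nC_L(A_n)$. Indeed $\lambda_f(\bigcup_nA_n)=\sup_n\lambda_f(A_n)$ for each $f$, and the suprema over $f$ and $n$ commute.
\item[(P3)] $C_L^*(\bigcup_nA_n)\le\sum_nC_L^*(A_n)$ for arbitrary $A_n$, since $\lambda_f(\bigcup_nG_n)\le\sum_nC_L(G_n)$ for open $G_n\supset A_n$.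
\end{enumerate}

\begin{lemma}\label{lem:compact}
If $K\subset X$ is compact, then $C^*_L(K)=C_L(K)$.
\end{lemma}

\begin{proof}
For $K=\emptyset$ both sides vanish, so let $K\ne\emptyset$. By (P1) it suffices to find $f\in\mathcal L_L$ with $\lambda_f(K)\ge C^*_L(K)$. The sets $G_j=\{p\in X:\operatorname{dist}(p,K)<1/j\}$ are open and contain $K$, so $C_L(G_j)\ge C_L^*(K)$ and there are $f_j\in\mathcal L_L$ such that $T_j=\{f_j\in G_j\}$ has measure at least $C^*_L(K)-1/j$. By the Arzel\`a--Ascoli theorem, $f_j\to f\in\mathcal L_L$ uniformly as $j\to\infty$ in some infinite set $J\subset\mathbb N$. If $t\in T_j$ for infinitely many $j\in J$, then $\operatorname{dist}((t,f(t)),K)=0$, so $t\in\{f\in K\}$ because $K$ is closed. The sets $\bigcup_{j\in J,\,j\ge m}T_j$ have measure at least $C^*_L(K)$ and decrease, as $m\to\infty$, to the set of such $t$. Hence $\lambda_f(K)\ge C_L^*(K)$.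
\end{proof}

The proof uses that a limit of points ever closer to $K$ lies in $K$. For a $G_\delta$ set $A=\bigcap_jG_j$ with decreasing open $G_j$ this fails, and the given sets $G_j$ may be useless: for $d=1$ and $G_j=[0,1]\times(0,1/j)$ the intersection is empty, while the constant function $1/(2j)$ shows that $C_L(G_j)=1$ for all $j$. The open sets have to be constructed.

\section{Increasing unions and capacitability}\label{sec:cap}

Theorem~\ref{thm:quant} bounds $C_L^*(A)$ by values on compact subsets of $A$. The standard capacitability argument gives such a bound on analytic sets for a monotone set function $\Psi$ with two properties: $\Psi(\bigcup_nA_n)=\sup_n\Psi(A_n)$ for increasing sequences, and $\Psi(K)=\inf\{\Psi(G):G\supset K\text{ open}\}$ for compact $K$. The function $C_L$ has both properties on analytic sets, by (P2) and Lemma~\ref{lem:compact}, but for $C_L$ the conclusion only restates the inner regularity of Lebesgue measure and says nothing about open neighborhoods. The function $C_L^*$ has the second property by definition. It lacks the first, as the example below shows, and the following is the substitute.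

\begin{proposition}\label{prop:union}
Let $0<L<L'$, let $A_1\subset A_2\subset\cdots$ be arbitrary subsets of $X$ and let $A=\bigcup_nA_n$. Then $C^*_L(A)\le\sup_nC^*_{L'}(A_n)$.
\end{proposition}

The proof is given in Section~\ref{sec:abs}. We first show why the slope has to grow.

\begin{proof}[Proof of Proposition~\ref{prop:sharp}]
Let $d=1$ and $A=E_0\cup\bigcup_{n\ge5}E_n$, where
\[
E_0=\{(t,t+\tfrac14):\tfrac18\le t\le\tfrac12\},\qquad E_n=\{(t,t+\tfrac14-\tfrac1n):0\le t\le\tfrac18\}\quad(n\ge5);
\]
see Figure~\ref{fig:example}. These are compact segments in $X$, so $A$ is $\sigma$-compact.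

Let $f\in\mathcal L_1$. Then $u(t)=f(t)-t$ is nonincreasing. If the graph of $f$ met $E_n$ at a time $t$ and $E_0$ at a time $s$, then $t\le\frac18\le s$ and $u(t)=\frac14-\frac1n<\frac14=u(s)$, which is impossible. So the graph meets only $E_0$, and then $\{f\in A\}\subset[\frac18,\frac12]$, or it misses $E_0$, and then $\{f\in A\}\subset[0,\frac18]$. Hence $C_1(A)\le\frac38$.

Let $G\supset A$ be open and put $f_n(t)=\min(t,\frac12)+\frac14-\frac1n$, an element of $\mathcal L_1$. Over $[0,\frac18]$ the graph of $f_n$ is $E_n\subset G$. Over $[\frac18,\frac12]$ it lies within distance $1/n$ of $E_0$; since $E_0$ is compact, $G$ contains all points of $X$ within some positive distance of $E_0$, so this part lies in $G$ for large $n$. Thus $C_1(G)\ge\frac12$ for every such $G$, and $C_1^*(A)\ge\frac12$.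
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=7]
\draw[line width=14pt,gray!25,line cap=round] (0.125,0.375)--(0.5,0.75);
\draw[->] (0,0)--(0.6,0) node[right] {$t$};
\draw[->] (0,0)--(0,0.8) node[above] {$x$};
\draw[dotted] (0.125,0) node[below] {$\frac18$}--(0.125,0.375);
\draw[dotted] (0.5,0) node[below] {$\frac12$}--(0.5,0.75);
\draw[very thick] (0.125,0.375)--(0.5,0.75);
\node at (0.26,0.60) {$E_0$};
\draw[thick] (0,0.05)--(0.125,0.175) (0,0.083)--(0.125,0.208) (0,0.125)--(0.125,0.25)
 (0,0.167)--(0.125,0.292) (0,0.194)--(0.125,0.319) (0,0.217)--(0.125,0.342);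
\draw[dashed] (0.125,0.342)--(0.5,0.717);
\node at (0.19,0.22) {$E_n$};
\end{tikzpicture}
\caption{A segment $E_0$ of slope $1$ over $[\frac18,\frac12]$ and some of the segments $E_n$ of slope $1$ over $[0,\frac18]$, which accumulate from below at the line through $E_0$. No $1$-Lipschitz graph can pass from an $E_n$ to $E_0$, but for large $n$ the prolongation of $E_n$ (dashed) stays in a given neighborhood of $E_0$ (shaded).}
\label{fig:example}
\end{figure}

\begin{remark}\label{rem:example}
The sets $A_M=E_0\cup E_5\cup\dots\cup E_M$ are compact and increase to $A$. By Lemma~\ref{lem:compact}, $C_1^*(A_M)=C_1(A_M)\le\frac38$, while $C_1^*(A)\ge\frac12$. So Proposition~\ref{prop:union} fails for $L'=L$. Any $L'>1$ repairs this: a graph can follow $E_M$, climb with slope $L'$ to $E_0$ in time $\frac1{M(L'-1)}$, follow $E_0$ up to $t=\frac12$ and then stay constant, so $C_{L'}(A_M)\ge\frac12-\frac1{M(L'-1)}$ for large $M$. A little extra slope lets a graph move, at almost no cost in time, from a neighborhood of a set onto the set. This is how $L'>L$ will be used in general.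
\end{remark}

The capacitability argument applies the statement on unions countably many times, so we split the gap $L'-L$ into countably many parts. Subadditivity (P3) would not suffice, even if one only wanted to prove $C_L^*(A)=0$: from $C_L^*(\bigcup_nA_n)>\beta>0$ it yields some $A_n$ with $C_L^*(A_n)>0$, and these lower bounds may tend to $0$ along the iteration. Proposition~\ref{prop:union} keeps the same $\beta$ at every step.

\begin{proof}[Proof of Theorem~\ref{thm:quant}, given Proposition~\ref{prop:union}]
The first and third inequalities hold by (P1), and for $A=\emptyset$ all terms vanish. Let $A=\varphi(\mathbb N^{\mathbb N})$ with $\varphi$ continuous, and let $\beta<C_L^*(A)$. We find a compact $K\subset A$ with $C_{L'}(K)\ge\beta$. Fix $L=L_0<L_1<L_2<\dots<L'$ and put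
\[
A(m_1,\dots,m_k)=\varphi\big(\{s\in\mathbb N^{\mathbb N}:s_i\le m_i\text{ for }i\le k\}\big),
\]
which is $A$ for $k=0$. We choose $m_1,m_2,\dots$ so that
\begin{equation}\label{eq:keep}
C^*_{L_k}(A(m_1,\dots,m_k))>\beta\qquad(k\ge0).
\end{equation}
This holds for $k=0$. If it holds for $k$, then $A(m_1,\dots,m_k)$ is the increasing union over $m$ of the sets $A(m_1,\dots,m_k,m)$, and Proposition~\ref{prop:union} with the slopes $L_k<L_{k+1}$ gives $m=m_{k+1}$ such that \eqref{eq:keep} holds for $k+1$.

The set $\{s:s_i\le m_i\text{ for all }i\}$ is a product of finite sets, hence compact, and so its image $K\subset A$ under $\varphi$ is compact. Let $G\supset K$ be open. We claim that $A(m_1,\dots,m_k)\subset G$ for some $k$. Otherwise there are $s^{(k)}$ with $s^{(k)}_i\le m_i$ for $i\le k$ and $\varphi(s^{(k)})\notin G$. For each $i$ the sequence $(s^{(k)}_i)_k$ takes finitely many values, so a diagonal subsequence converges to some $s$, and $s_i\le m_i$ for all $i$. Then $\varphi(s)\in K\subset G$, and also $\varphi(s)\notin G$ because $X\setminus G$ is closed; this contradiction proves the claim. By the claim, \eqref{eq:keep} and (P1), $C_{L'}(G)\ge C^*_{L_k}(A(m_1,\dots,m_k))>\beta$.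 Taking the infimum over $G$ and using Lemma~\ref{lem:compact}, we get $C_{L'}(K)=C^*_{L'}(K)\ge\beta$.

For the last statement, $\phi(L)=C_L(A)$ is nondecreasing and bounded, and $\phi(L)\le C_L^*(A)\le\phi(L')$ for all $L'>L$. So $C_L^*(A)=\phi(L)$ at every $L$ where $\phi$ is right-continuous, and a monotone function has at most countably many discontinuities.
\end{proof}

\section{The absorption lemma}\label{sec:abs}

To prove Proposition~\ref{prop:union} we must produce one open set around $\bigcup_nA_n$, and the natural candidate is $\bigcup_nG_n$ with open $G_n\supset A_n$. We need $G_1\cup\dots\cup G_M$ to be hardly larger than $G_M$: the set $G_1$ should be absorbed by $G_2$ in the presence of $G_3,\dots,G_M$, and so on. For a single finite measure $\nu$ on the Borel sets this is easy. Choose an open $G\supset A$ whose measure is within $\varepsilon$ of the infimum over all open sets containing $A$. For open $G'\supset A$ the set $G\cap G'$ competes in this infimum, so $\nu(G\setminus G')=\nu(G)-\nu(G\cap G')\le\varepsilon$, and $\nu(G\cup H)\le\nu(G'\cup H)+\varepsilon$ for every Borel set $H$. The function $C_L$ is a supremum of measures and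 is not additive. The conclusion nevertheless survives, with a loss in the slope.

\begin{lemma}[Absorption lemma]\label{lem:abs}
Let $0<L<L'$, let $A\subset X$ be arbitrary and let $\varepsilon>0$. There is an open set $G\supset A$ such that for all open $G',H\subset X$ with $G'\supset A$,
\[
C_L(G\cup H)\le C_{L'}(G'\cup H)+\varepsilon .
\]
\end{lemma}

For $H=\emptyset$ any $G$ with $C_L(G)\le C_L^*(A)+\varepsilon$ works. The content lies in $H$: a graph may alternate between $G$ and $H$ in any pattern, so $G$ must be nearly minimal on every time interval and between every pair of endpoints. For $L'=L$ the lemma is false. Take $A=E_0$ from Figure~\ref{fig:example}, any open $G\supset E_0$, and $n$ so large that the graph of $f_n$ over $[\frac18,\frac12]$ lies in $G$. Since $C_1(E_0\cup E_n)\le\frac38$, Lemma~\ref{lem:compact} gives an open $V\supset E_0\cup E_n$ with $C_1(V)<\frac7{16}$, and for $G'=H=V$ we have $C_1(G\cup H)\ge\frac12>C_1(G'\cup H)+\frac1{16}$.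

\begin{proof}[Proof of Proposition~\ref{prop:union}, given Lemma~\ref{lem:abs}]
Let $\varepsilon>0$ and $L=L_0<L_1<L_2<\dots<L'$. Let $G_n\supset A_n$ be given by Lemma~\ref{lem:abs} for the set $A_n$, the slopes $L_{n-1}<L_n$ and the error $\varepsilon2^{-n}$. Fix $M$ and put $V_m=G_m\cup\dots\cup G_M$ for $1\le m\le M$. For $m<M$ apply the property of $G_m$ with $H=V_{m+1}$ and $G'=G_{m+1}$, which is allowed because $G_{m+1}\supset A_{m+1}\supset A_m$. Since $G'\cup H=V_{m+1}$,
\[
C_{L_{m-1}}(V_m)\le C_{L_m}(V_{m+1})+\varepsilon2^{-m}.
\]
For $m=M$ take $H=\emptyset$ and the infimum over open $G'\supset A_M$: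
\[
C_{L_{M-1}}(V_M)\le C^*_{L_M}(A_M)+\varepsilon2^{-M}\le C^*_{L'}(A_M)+\varepsilon2^{-M}.
\]
Chaining these $M$ inequalities gives $C_L(G_1\cup\dots\cup G_M)\le\sup_nC^*_{L'}(A_n)+\varepsilon$. By (P2) for the open sets $G_1\cup\dots\cup G_M$, the same bound holds for $C_L(\bigcup_nG_n)$, and $\bigcup_nG_n$ is open and contains $A$. Since $\varepsilon$ was arbitrary, the proposition follows.
\end{proof}

\begin{example}[A horizontal segment]\label{ex:strip}
Let $d=1$ and $A=[0,1]\times\{\frac12\}$. A thin strip around $A$ should serve as $G$, and a graph inside the strip should be pushed onto $A$. The difficulty is a graph that wanders in and out of the strip near its edge: it makes short visits to the strip, during which there is no time to reach $A$, and between them it may collect time in $H$. The remedy is to use many nested strips. Let $\kappa=1-L/L'\in(0,1)$, $r_j=\kappa^j/2$, $W_j=\{(t,x)\in X:|x-\frac12|<r_j\}$, fix an integer $k\ge1/\varepsilon$ and put $G=W_k$. Let $f\in\mathcal L_L$. The $k$ layers $W_j\setminus W_{j+1}$, $0\le j<k$, are disjoint, so $f$ spends time at most $1/k\le\varepsilon$ in one of them; fix such a $j$. Let $\psi:[0,1]\to[0,1]$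 be continuous, equal to $\frac12$ for $|x-\frac12|\le r_{j+1}$, equal to $x$ for $|x-\frac12|\ge r_j$, and affine on the two remaining intervals, where its slope is $r_j/(r_j-r_{j+1})=L'/L$. Then $\tilde f=\psi\circ f\in\mathcal L_{L'}$. Let $t\in\{f\in G\cup H\}$ be a time at which $f$ is not in the layer. If $(t,f(t))\in W_{j+1}$, then $(t,\tilde f(t))\in A\subset G'$. If $(t,f(t))\notin W_j$, then this point is not in $G$, so it is in $H$, and $\tilde f(t)=f(t)$. Hence $\lambda_f(G\cup H)\le\lambda_{\tilde f}(G'\cup H)+\varepsilon$.
\end{example}

Three features of this example persist in general: $G$ is the last of $k$ nested neighborhoods of $A$ that do not depend on $f$; the extra slope pays for moving $f$ into $G'$; and $f$ is left unchanged at the times when only $H$ counts. What an arbitrary set $A$ lacks is the map $\psi$. It is replaced by a local alternative: over a short time interval and near given endpoints, either every neighborhood of $A$ carries a graph almost all the time, and such a graph can be substituted for $f$, or some neighborhood of $A$ forces every graph to lose a fixed fraction of the time, and we shrink to that neighborhood.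

\section{Proof of the absorption lemma}\label{sec:proofabs}

Fix $0<L<L'$, $A\subset X$ and $\varepsilon>0$. Put $\theta=\min(\varepsilon/6,1/4)$, fix an integer $k$ with $(1-\theta)^k\le\varepsilon/2$, and let
\[
c=1+2L+2L',\qquad \rho_n=\tfrac14\theta(L'-L)\,2^{-n}\le L'2^{-n}\quad(n\ge0).
\]

\subsection*{Full triples and replacement}

The open set $G$ must be chosen before $f$, so the alternative has to be decided for countably many configurations, finitely many at each scale. We therefore discretize time intervals and endpoints. A \emph{dyadic interval of level $n\ge0$} is an interval $I=[a,b)=[i2^{-n},(i+1)2^{-n})\subset[0,1)$; its length is $|I|=2^{-n}$. Two dyadic intervals are nested or disjoint, and each lies in finitely many others. For each $n$ fix a finite set $Y_n\subset Q$ such that every point of $Q$ is within distance $\rho_n$ of a point of $Y_n$.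

A \emph{triple of level $n$} is $\tau=(I,y,z)$ with $I=[a,b)$ dyadic of level $n$ and $y,z\in Y_n$; there are finitely many of each level. An $L$-Lipschitz map $g:\bar I\to Q$ \emph{fits} $\tau$ if $|g(a)-y|\le\rho_n$ and $|g(b)-z|\le\rho_n$, and $f\in\mathcal L_L$ fits $\tau$ if $f|_{\bar I}$ does. For every $f\in\mathcal L_L$ and every dyadic $I$ there is a triple $(I,y,z)$ that $f$ fits. The \emph{box} of $\tau$ is the compact set
\[
B_\tau=\{(t,x)\in X:\ t\in\bar I,\ |x-y|\le\rho_n+L2^{-n}\}.
\]
If $g$ fits $\tau$, then $|g(t)-y|\le|g(t)-g(a)|+|g(a)-y|\le L2^{-n}+\rho_n$ on $\bar I$, so the graph of $g$ lies in $B_\tau$. Also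
\begin{equation}\label{eq:diam}
\operatorname{diam}B_\tau\le2^{-n}+2\rho_n+2L2^{-n}\le c2^{-n}.
\end{equation}

The triple $\tau$ is \emph{full} if for every open $G'\supset A$ some $g$ that fits $\tau$ satisfies $\lambda\{t\in I:(t,g(t))\in G'\}\ge(1-\theta)|I|$. For each triple $\tau$ that is not full we fix, once and for all, an open set $G_\tau\supset A$ such that
\begin{equation}\label{eq:nonfull}
\lambda\{t\in I:(t,g(t))\in G_\tau\}<(1-\theta)|I|\qquad\text{for every $g$ that fits }\tau.
\end{equation}
A dyadic interval $I$ is \emph{full for $f\in\mathcal L_L$} if $f$ fits some full triple $(I,y,z)$.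

On a full interval we substitute for $f$ a map $g$ given by the definition. Its endpoints match those of $f$ only up to $2\rho_n$, and the extra slope closes the gap. This is the only place where $L'>L$ is used.

\begin{lemma}\label{lem:replace}
Let $I=[a,b)$ be full for $f\in\mathcal L_L$ and let $G'\supset A$ be open. There is an $L'$-Lipschitz map $h:\bar I\to Q$ with $h(a)=f(a)$, $h(b)=f(b)$ and $\lambda\{t\in I:(t,h(t))\in G'\}\ge(1-2\theta)|I|$.
\end{lemma}

\begin{proof}
Let $n$ be the level of $I$, let $\tau=(I,y,z)$ be a full triple that $f$ fits, and let $g$ fit $\tau$ and spend time at least $(1-\theta)|I|$ in $G'$. Then $|g(a)-f(a)|\le2\rho_n$ and $|g(b)-f(b)|\le2\rho_n$. Let $\sigma=\theta|I|/2$, so that $2\rho_n=(L'-L)\sigma$ and $\sigma<|I|/2$. Let $h=g$ on $[a+\sigma,b-\sigma]$, let $h$ be affine on $[a,a+\sigma]$ from $f(a)$ to $g(a+\sigma)$, and affine on $[b-\sigma,b]$ from $g(b-\sigma)$ to $f(b)$. The values lie in $Q$ because $Q$ is convex. We have $|g(a+\sigma)-f(a)|\le L\sigma+2\rho_n=L'\sigma$ and $|f(b)-g(b-\sigma)|\le2\rho_n+L\sigma=L'\sigma$, so both affine pieces are $L'$-Lipschitz, and so is $h$. Finally $h=g$ outside a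 set of measure $2\sigma=\theta|I|$.
\end{proof}

\subsection*{Whitney intervals}

Consider first a single level $n$, and let $V$ be the intersection of the finitely many sets $G_\tau$ with $\tau$ of level $n$ and not full. Then $V$ is open and contains $A$. On an interval of level $n$ that is full for $f$ we can replace $f$ and gain almost the whole interval, whatever time $f$ spent there in $H$. On the other intervals $f$ must stay as it is, and \eqref{eq:nonfull} only says that $f$ spends at most the fraction $1-\theta$ of the time in $V$. To turn $1-\theta$ into $(1-\theta)^k$ we want to apply the alternative again to the remaining times, those at which $f$ is in $V$. This requires writing $\{f\in V\}$ as a disjoint union of dyadic intervals, which now have unbounded levels; infinitely many triples take part, and the intersection of their sets $G_\tau$ need not be open. The way out is to impose $G_\tau$ only inside the box $B_\tau$, and to use only boxes whose size is comparable to their distance from the complement of the current open set. Such boxes form a locally finite family.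

Let $W\subset X$ be open and $\delta_W(p)=\operatorname{dist}(p,X\setminus W)$, with $\delta_X\equiv\infty$. For $W\ne X$ the function $\delta_W$ is $1$-Lipschitz, and it is positive exactly on $W$. Let $\mathcal T(W)$ be the set of triples $\tau$ such that, with $n$ the level of $\tau$,
\[
B_\tau\subset W,\qquad\text{and either }n=0\text{ or }\delta_W\le4c2^{-n}\text{ on }B_\tau .
\]
This family does not depend on any $f$. For $f\in\mathcal L_L$, a dyadic interval $I=[a,b)$ of level $n$ is \emph{good for $(f,W)$} if $\delta_W(a,f(a))>c2^{-n}$, and $\mathcal I(f,W)$ is the family of maximal good intervals. Its members are pairwise disjoint, and every good interval lies in one of them.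

\begin{lemma}\label{lem:whitney}
Let $W\subset X$ be open and $f\in\mathcal L_L$.
\begin{enumerate}
\item[(a)] The union of $\mathcal I(f,W)$ is $\{f\in W\}\cap[0,1)$.
\item[(b)] If $I\in\mathcal I(f,W)$ and $f$ fits $\tau=(I,y,z)$, then $\tau\in\mathcal T(W)$.
\item[(c)] If $W'\subset W$ is open, then every member of $\mathcal I(f,W')$ lies in a member of $\mathcal I(f,W)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $I=[a,b)$ be good of level $n$ and let $f$ fit $\tau=(I,y,z)$. The point $p_0=(a,f(a))$ lies in $B_\tau$, so by \eqref{eq:diam} every $p\in B_\tau$ has $|p-p_0|\le c2^{-n}<\delta_W(p_0)$. Hence $B_\tau\subset W$, and $I\subset\{f\in W\}$ because $B_\tau$ contains the graph of $f$ over $\bar I$.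

(a) One inclusion was just shown. Conversely, let $t\in[0,1)$ and $(t,f(t))\in W$, and let $a_n$ be the left endpoint of the dyadic interval of level $n$ that contains $t$. Then $a_n\to t$, so $\delta_W(a_n,f(a_n))\to\delta_W(t,f(t))>0$, while $c2^{-n}\to0$. For large $n$ the interval is good, so $t$ lies in a member of $\mathcal I(f,W)$.

(b) We have $B_\tau\subset W$, which suffices if $n=0$. Let $n\ge1$. By maximality the dyadic interval of level $n-1$ that contains $I$ is not good, so with $a'$ its left endpoint and $p_0'=(a',f(a'))$ we have $\delta_W(p_0')\le2c2^{-n}$; in particular $W\ne X$. Since $|a-a'|\le2^{-n}$, we get $|p_0-p_0'|\le(1+L)2^{-n}\le c2^{-n}$. For $p\in B_\tau$ this gives $\delta_W(p)\le\delta_W(p'_0)+|p_0'-p_0|+|p_0-p|\le4c2^{-n}$.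

(c) Since $\delta_{W'}\le\delta_W$, an interval that is good for $(f,W')$ is good for $(f,W)$.
\end{proof}

\subsection*{Shrinking}

For open $W\supset A$ define
\[
\Phi(W)=W\setminus\bigcup\{B_\tau\setminus G_\tau:\ \tau\in\mathcal T(W),\ \tau\text{ not full}\}.
\]

\begin{lemma}\label{lem:shrink}
Let $W\supset A$ be open. Then $\Phi(W)$ is open and $A\subset\Phi(W)\subset W$. If $f\in\mathcal L_L$ and $I\in\mathcal I(f,W)$ is not full for $f$, then $\lambda(I\cap\{f\in\Phi(W)\})\le(1-\theta)|I|$.
\end{lemma}

\begin{proof}
We show that every $p\in W$ has a neighborhood that meets only finitely many boxes $B_\tau$ with $\tau\in\mathcal T(W)$. If $W=X$, then $\mathcal T(W)$ consists of triples of level $0$ and is finite. Otherwise let $r=\delta_W(p)>0$. If $\tau\in\mathcal T(W)$ has level $n\ge1$ and $q\in B_\tau$ satisfies $|q-p|<r/2$, then $r/2<\delta_W(q)\le4c2^{-n}$. So only finitely many levels occur, hence finitely many triples. Each $B_\tau\setminus G_\tau$ is compact, so near $p$ the removed set agrees with a finite union of compact sets. Therefore the removed set is relatively closed in $W$, and $\Phi(W)$ is open. Since $A\subset W$ and $A\subset G_\tau$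 for every $\tau$ that is not full, no point of $A$ is removed.

Let $I\in\mathcal I(f,W)$ be not full for $f$ and let $f$ fit $\tau=(I,y,z)$. Then $\tau$ is not full, and $\tau\in\mathcal T(W)$ by Lemma~\ref{lem:whitney}(b), so $B_\tau\cap\Phi(W)\subset G_\tau$. The graph of $f$ over $I$ lies in $B_\tau$, hence $I\cap\{f\in\Phi(W)\}\subset I\cap\{f\in G_\tau\}$, and \eqref{eq:nonfull} applies to $g=f|_{\bar I}$.
\end{proof}

\subsection*{Iteration and conclusion}

\begin{proof}[Proof of Lemma~\ref{lem:abs}]
Let $W_0=X$, $W_{j+1}=\Phi(W_j)$ and $G=W_k$. By Lemma~\ref{lem:shrink} the sets $W_j$ are open, decrease and contain $A$. They depend only on $A,L,L',\varepsilon$ and the choices of $Y_n$ and $G_\tau$. Fix $f\in\mathcal L_L$ and open sets $G'\supset A$ and $H$.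

\emph{Step 1: outside full intervals $f$ spends little time in $G$.} Let $U_j=\{f\in W_j\}\cap[0,1)$, which is the union of $\mathcal I(f,W_j)$ by Lemma~\ref{lem:whitney}(a). Let $T_j$ be the union of those members of $\mathcal I(f,W_j)$ that are full for $f$, and let $R_j=U_j\setminus\bigcup_{i<j}T_i$ be the set of times in $U_j$ that no earlier stage has placed in a full interval. We claim that $\lambda(R_{j+1})\le(1-\theta)\lambda(R_j)$.

Let $I\in\mathcal I(f,W_j)$ and $i<j$. By Lemma~\ref{lem:whitney}(c), $I$ lies in a member $I'$ of $\mathcal I(f,W_i)$. If $I'$ is full for $f$ then $I\subset T_i$; otherwise $I\cap T_i=\emptyset$, because the members of $\mathcal I(f,W_i)$ are disjoint. Hence $R_j$ is a union of members of $\mathcal I(f,W_j)$, and $R_j\setminus T_j$ is the disjoint union of the family $\mathcal J_j$ of those members that lie in $R_j$ and are not full for $f$. Since $U_{j+1}\subset U_j$, we have $R_{j+1}=U_{j+1}\cap(R_j\setminus T_j)$, and Lemma~\ref{lem:shrink} gives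
\[
\lambda(R_{j+1})=\sum_{I\in\mathcal J_j}\lambda(I\cap U_{j+1})\le(1-\theta)\sum_{I\in\mathcal J_j}|I|\le(1-\theta)\lambda(R_j).
\]
As $R_0=[0,1)$, we obtain $\lambda(R_k)\le(1-\theta)^k\le\varepsilon/2$. With $T=\bigcup_{i<k}T_i$,
\begin{equation}\label{eq:cover}
\{f\in G\}\cap[0,1)=U_k\subset T\cup R_k .
\end{equation}

\emph{Step 2: replacement.} Let $\mathcal F$ be the family of intervals that belong to $\mathcal I(f,W_i)$ for some $i<k$ and are full for $f$. The maximal members of $\mathcal F$ are pairwise disjoint, countable in number, and have union $T$. Choose finitely many of them, with union $T'$, so that $\lambda(T\setminus T')\le\theta$. Let $\tilde f$ be given on each chosen interval by the map $h$ of Lemma~\ref{lem:replace}, and let $\tilde f=f$ outside $T'$. The endpoints of the chosen intervals cut $[0,1]$ into finitely many closed intervals; on each of them $\tilde f$ is $L'$-Lipschitz, because $h$ agrees with $f$ at the endpoints. So $\tilde f\in\mathcal L_{L'}$. Counting the time in $G'$ on $T'$ and the time in $H$ off $T'$, we get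
\[
\lambda_{\tilde f}(G'\cup H)\ge(1-2\theta)\lambda(T')+\lambda(\{f\in H\}\setminus T').
\]
By \eqref{eq:cover}, $\{f\in G\cup H\}\subset T'\cup(T\setminus T')\cup R_k\cup(\{f\in H\}\setminus T')\cup\{1\}$, so
\[
\lambda_f(G\cup H)\le\lambda(T')+\lambda(\{f\in H\}\setminus T')+\theta+\tfrac\varepsilon2
\le\lambda_{\tilde f}(G'\cup H)+3\theta+\tfrac\varepsilon2\le C_{L'}(G'\cup H)+\varepsilon,
\]
where we used $2\theta\lambda(T')\le2\theta$ and $3\theta\le\varepsilon/2$. Take the supremum over $f\in\mathcal L_L$.
\end{proof}

No regularity of $A$ was used: $A$ enters only through the family of its open neighborhoods. Analyticity is used in the capacitability argument, and in the definition of $C_L(A)$.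

\section{From graphs to plane curves}\label{sec:plane}

Theorem~\ref{thm:quant} concerns graphs that stay in a unit square, while a $\Theta$-curve may lie anywhere and may leave and reenter a given square through its top and bottom sides. We cover the plane by squares and handle such curves by clamping their values.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $N$ be analytic and purely unrectifiable, $\eta\in(0,\pi)$, $\Theta$ an arc of length $\eta$, and $\varepsilon>0$. A rotation preserves analyticity, pure unrectifiability and openness, and maps $\Theta$-curves to curves for the rotated arc, so we may assume that the midpoint of $\Theta$ is $(1,0)$. Put $\alpha=\eta/2<\pi/2$, $L=\tan\alpha$ and $L'=L+1$.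

\emph{One square.} Let $X_1,X_2,\dots$ enumerate the squares $[a,a+1]\times[b,b+1]$ with $(a,b)\in\mathbb Z^2$, and choose $\varepsilon_i>0$ with $\sum_i3\varepsilon_i<\varepsilon\cos\alpha$. Fix $i$, let $X_i=[a,a+1]\times[b,b+1]$ and $N_i=N\cap X_i$, an analytic set. Let $K\subset N_i$ be compact and $f:[a,a+1]\to[b,b+1]$ be $L'$-Lipschitz. The graph $\Gamma$ of $f$ is a rectifiable curve and the projection to the first coordinate is $1$-Lipschitz, so $\lambda\{x:(x,f(x))\in K\}\le\mathcal H^1(K\cap\Gamma)=0$. Theorem~\ref{thm:quant} with $d=1$, translated to $X_i$, gives $C_L^*(N_i)=0$. So there is a relatively open $G_i\subset X_i$ with $N_i\subset G_i$ and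
\begin{equation}\label{eq:square}
\lambda\{x\in[a,a+1]:(x,g(x))\in G_i\}<\varepsilon_i\quad\text{for all $L$-Lipschitz }g:[a,a+1]\to[b,b+1].
\end{equation}

\emph{An open subset of the plane.} Let $u(x)=\min(\max(x,a),a+1)$ and $v(y)=\min(\max(y,b),b+1)$, which are $1$-Lipschitz, and let $\pi_i(x,y)=(u(x),v(y))\in X_i$. Put
\[
O_i=\pi_i^{-1}(G_i)\cap\big((a-\varepsilon_i,a+1+\varepsilon_i)\times\mathbb R\big).
\]
This set is open in $\mathbb R^2$, and it contains $N_i$ because $\pi_i$ fixes the points of $X_i$. We claim that for every compact interval $J$ and every $L$-Lipschitz $f:J\to\mathbb R$,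
\begin{equation}\label{eq:three}
\lambda\{x\in J:(x,f(x))\in O_i\}\le3\varepsilon_i .
\end{equation}
The points $x\notin[a,a+1]$ of this set lie in $(a-\varepsilon_i,a)\cup(a+1,a+1+\varepsilon_i)$, of measure $2\varepsilon_i$. If $J'=J\cap[a,a+1]$ is empty, there are no other points. Otherwise let $g=v\circ f$ on the interval $J'$ and extend $g$ to $[a,a+1]$ by its values at the endpoints of $J'$; then $g$ is as in \eqref{eq:square}. For $x\in J'$ with $(x,f(x))\in O_i$ we have $(x,g(x))=\pi_i(x,f(x))\in G_i$, so these $x$ form a set of measure less than $\varepsilon_i$. This proves \eqref{eq:three}.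

\emph{Curves.} Let $G=\bigcup_iO_i$, an open set containing $N$, and let $\gamma=(\gamma_1,\gamma_2)$ be a $\Theta$-curve. Almost everywhere $\gamma_1'\ge\cos\alpha$ and $|\gamma_2'|\le L\gamma_1'$. Integrating, for $s\le t$,
\[
\gamma_1(t)-\gamma_1(s)\ge(t-s)\cos\alpha,\qquad|\gamma_2(t)-\gamma_2(s)|\le L\,(\gamma_1(t)-\gamma_1(s)).
\]
So $\gamma_1$ is an increasing bijection onto a compact interval $J$, its inverse is $(1/\cos\alpha)$-Lipschitz, and $f=\gamma_2\circ\gamma_1^{-1}$ is $L$-Lipschitz on $J$ with $\gamma(t)=(\gamma_1(t),f(\gamma_1(t)))$. The set $\gamma^{-1}(G)$ is the image of $\{x\in J:(x,f(x))\in G\}$ under $\gamma_1^{-1}$. By \eqref{eq:three},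
\[
\lambda(\gamma^{-1}(G))\le\frac1{\cos\alpha}\,\lambda\{x\in J:(x,f(x))\in G\}\le\frac1{\cos\alpha}\sum_i3\varepsilon_i<\varepsilon .
\]
Thus $N$ satisfies $(U_\eta)$. The converse implication is (F1).
\end{proof}

\section{Arbitrary sets}\label{sec:arb}

\begin{proof}[Proof of Theorem~\ref{thm:class}(a)]
Let $N$ satisfy $(U_\eta)$. The definition involves uncountably many arcs, and we reduce to finitely many by halving $\eta$. Choose arcs $\Theta_1,\dots,\Theta_r$ of length $\eta$ such that every point of the circle is within arc distance $\eta/4$ of the midpoint of some $\Theta_j$. An arc of length $\eta/2$ lies within arc distance $\eta/4$ of its own midpoint, hence within $\eta/2$ of the midpoint of some $\Theta_j$, so it is contained in $\Theta_j$. For $j\le r$ and $k\in\mathbb N$ let $G_{j,k}\supset N$ be an open set given by $(U_\eta)$ for $\Theta_j$ and $\varepsilon=1/k$, and let $M=\bigcap_{j,k}G_{j,k}$, a $G_\delta$ set containing $N$. If $\Theta\subset\Theta_j$ has length $\eta/2$ and $1/k\le\varepsilon$, then every $\Theta$-curve is a $\Theta_j$-curve, so $G_{j,k}\supset M$ works for $\Theta$ and $\varepsilon$. Hence $M$ satisfies $(U_{\eta/2})$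 and is purely unrectifiable by (F1).

A $G_\delta$ set is analytic, so the second condition implies the third. If $N$ lies in a purely unrectifiable analytic set, that set is uniformly purely unrectifiable by Theorem~\ref{thm:main}, and the property passes to subsets.
\end{proof}

Fact (F2) was not used, and it follows from this argument: a set with $(U_\eta)$ for one $\eta$ lies in a purely unrectifiable $G_\delta$ set, which satisfies $(U_\eta)$ for every $\eta$ by Theorem~\ref{thm:main}.

For part (b) we build a set by transfinite recursion so that it escapes every open set that could witness uniform pure unrectifiability and meets each curve in countably many points. There is room for this because a witness leaves out positive area, while countably many curves cover no area.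

\begin{proof}[Proof of Theorem~\ref{thm:class}(b)]
Let $\mathcal O$ be the family of open sets $G\subset\mathbb R^2$ for which there is a unit vector $e$ with $\lambda\{t\in[0,1]:p+te\in G\}<\frac12$ for every $p\in\mathbb R^2$. For $G\in\mathcal O$ the closed set $\mathbb R^2\setminus G$ has positive area: otherwise, by Fubini's theorem, some line parallel to $e$ would meet it in a null set, and for $p$ on that line the measure above would be $1$. A rectifiable curve has zero area: the image of an $M$-Lipschitz map on $[0,1]$ is covered by $n$ closed discs of radius $M/n$, of total area $\pi M^2/n$.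

An open set is a union of members of a countable base, and a Lipschitz map is determined by its values at rational points. So $\mathcal O$ and the family of rectifiable curves have cardinality at most the continuum, and both are nonempty ($\emptyset\in\mathcal O$). Under the continuum hypothesis we list them, with repetitions allowed, as $(G_\alpha)_{\alpha<\omega_1}$ and $(\Gamma_\alpha)_{\alpha<\omega_1}$. For $\alpha<\omega_1$ the countable union $\bigcup_{\beta\le\alpha}\Gamma_\beta$ has zero area, so we can choose $x_\alpha\notin G_\alpha\cup\bigcup_{\beta\le\alpha}\Gamma_\beta$. Let $N=\{x_\alpha:\alpha<\omega_1\}$.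

For each $\beta$ we have $N\cap\Gamma_\beta\subset\{x_\alpha:\alpha<\beta\}$, a countable set, so $N$ is purely unrectifiable. Suppose that $N$ satisfies $(U_\eta)$, and let $G\supset N$ be the open set given for some arc $\Theta$ of length $\eta$ and $\varepsilon=\frac12$. For $e\in\Theta$ the maps $t\mapsto p+te$ are $\Theta$-curves, so $G\in\mathcal O$, say $G=G_\alpha$. Then $x_\alpha\in N\setminus G$, a contradiction. So $N$ is not uniformly purely unrectifiable, and by Theorem~\ref{thm:main} it is not analytic.
\end{proof}

The proof of Theorem~\ref{thm:main} used analyticity of $N$ only through the middle inequality of Theorem~\ref{thm:quant}. Under the continuum hypothesis that inequality, both sides of which make sense for arbitrary $A$, therefore fails for some $A\subset X$ with $d=1$ and some $L<L'$.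

\begin{thebibliography}{1}
\bibitem{LipNondiff}
\emph{Lipschitz functions with unexpectedly large sets of nondifferentiability points},
\texttt{http://www.emis.de/journals/HOA/AAA/Volume2005\_4/451030.pdf}.
\end{thebibliography}
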